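\title{Nested positivity regions for sums of Jacobi polynomials}

\begin{abstract}
For $-1/2<\beta<0$ and $-1<\alpha+\beta<0$ consider the sums
$S_n^{(\alpha,\beta)}(x)=\sum_{k=0}^n P_k^{(\alpha,\beta)}(x)/P_k^{(\beta,\alpha)}(1)$ of Jacobi polynomials, and let $\Delta_n$ be the set of parameters $(\alpha,\beta)$ for which $S_n^{(\alpha,\beta)}\ge0$ on $[-1,1]$. We prove the conjecture that $\Delta_{n+1}\subset\Delta_n$ for every $n\ge1$. More precisely, $\Delta_n$ is described by a threshold $\beta+1\ge b_n(\alpha+\beta+1)$, and the thresholds increase strictly with $n$. The proof writes $S_n$ and $S_{n+1}$ in terms of one amplitude and one phase, and shows that if $S_n$ touches zero, then $S_{n+1}$ is negative somewhere.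
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(a)_k=a(a+1)\cdots(a+k-1)$ and
$F(a_1,a_2;a_3;y)=\sum_{k\ge0}\frac{(a_1)_k(a_2)_k}{(a_3)_k}\frac{y^k}{k!}$. The Jacobi polynomials are
\[
P_n^{(\alpha,\beta)}(x)=\frac{(\alpha+1)_n}{n!}\,F\Bigl(-n,\,n+\alpha+\beta+1;\,\alpha+1;\,\frac{1-x}2\Bigr).
\]
For $n\ge1$ put
\[
S_n^{(\alpha,\beta)}(x)=\sum_{k=0}^n\frac{P_k^{(\alpha,\beta)}(x)}{P_k^{(\beta,\alpha)}(1)},\qquad
D=\{(\alpha,\beta):\ -\tfrac12<\beta<0,\ -1<\alpha+\beta<0\},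
\]
and let $\Delta_n$ be the set of $(\alpha,\beta)\in D$ such that $S_n^{(\alpha,\beta)}(x)\ge0$ for all $x\in[-1,1]$. Conjecture~2 of \cite{TNC} asserts that $\Delta_{n+1}\subset\Delta_n$ for every positive integer $n$. We prove it in the following form.

\begin{theorem}\label{thm:main}
For every $\lambda\in(0,1)$ there are numbers $\frac12=b_1(\lambda)<b_2(\lambda)<b_3(\lambda)<\dots<1$ such that $\Delta_1=D$ and, for $n\ge2$,
\[
\Delta_n=\{(\alpha,\beta)\in D:\ \beta+1\ge b_n(\alpha+\beta+1)\}.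
\]
Hence $\Delta_{n+1}\subsetneq\Delta_n$ for all $n\ge1$.
\end{theorem}

The symmetry $P_k^{(\alpha,\beta)}(x)=(-1)^kP_k^{(\beta,\alpha)}(-x)$ explains the normalization: the $k$th term of $S_n$ equals $(-1)^k$ at $x=-1$, so that $S_n(-1)$ is alternately $1$ and $0$, and positivity rests on cancellation between consecutive terms. The boundary of the parallelogram $D$ shows both possible outcomes. On the upper side $\beta=0$ all the sums are nonnegative by the Askey--Gasper inequality. At the lower corner $(\alpha,\beta)=(\frac12,-\frac12)$ the sum is a Fej\'er kernel, nonnegative with double zeros; at the other lower corner $(-\frac12,-\frac12)$ it is a Dirichlet kernel, which changes sign (Examples~\ref{ex:fejer} and~\ref{ex:dirichlet}). An integral formula shows that positivity survives when $\beta$ grows and $\alpha+\beta$ is fixed. So one expects $\Delta_n$ to be the part of $D$ above a curve, and the conjecture says that these curves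 rise with $n$. The first three can be computed:
\[
b_1=\frac12,\qquad b_2=\frac{3+\lambda}{5+3\lambda},\qquad b_3=\frac2{3+\lambda}.
\]
They are increasing in $n$, which suggests the conjecture, but they all tend to $\frac12$ as $\lambda\to1$, so a proof has no room to spare near the Fej\'er corner. The inclusion is not formal either: $S_n$ is obtained from $S_{n+1}$ by subtracting a term with $n+1$ sign changes, and $S_{n+1}\ge0$ gives $S_n\ge0$ directly only where that term is negative.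

Section~\ref{sec:reduction} reduces the theorem to one statement, Proposition~\ref{prop:key}: if $S_n\ge0$ touches zero, then $S_{n+1}$ is negative somewhere. Section~\ref{sec:polar} puts $S_n$ and $S_{n+1}$ in amplitude--phase form, Section~\ref{sec:plan} explains the argument in cases that can be solved by hand, and Sections~\ref{sec:K}--\ref{sec:crossing} carry it out. Decimal numbers in inequalities are exact rational numbers, rounded in the safe direction.

\subsection*{Facts used}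
We use the following results on Jacobi polynomials; (F1)--(F4) are in \cite{Sz}.
\begin{itemize}
\item[(F1)] For $\alpha,\beta>-1$, $P_k^{(\alpha,\beta)}$ has $k$ simple zeros in $(-1,1)$, and the zeros of $P_k^{(\alpha,\beta)}$ and $P_{k+1}^{(\alpha,\beta)}$ interlace. In particular the largest zero increases and the smallest zero decreases with $k$.
\item[(F2)] For $\alpha,\beta>-1$ each zero of $P_k^{(\alpha,\beta)}$ decreases in $\alpha$ and increases in $\beta$ \cite[Theorem~6.21.1]{Sz}.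
\item[(F3)] For $\beta>-1$, $P_k^{(-1,\beta)}$ is a nonzero constant times $(1-x)P_{k-1}^{(1,\beta)}$ \cite[(4.22.2), $l=1$]{Sz}.
\item[(F4)] The function $v=(\sin\frac\theta2)^{\alpha+1/2}(\cos\frac\theta2)^{\beta+1/2}P_k^{(\alpha,\beta)}(\cos\theta)$ satisfies
\[
v''+\Bigl[\Bigl(k+\frac{\alpha+\beta+1}2\Bigr)^2+\frac{\frac14-\alpha^2}{4\sin^2(\theta/2)}+\frac{\frac14-\beta^2}{4\cos^2(\theta/2)}\Bigr]v=0
\]
\cite[(4.24.2)]{Sz}.
\item[(F5)] (Askey--Gasper inequality \cite{AG}, case $\beta=0$.) $\sum_{k=0}^nP_k^{(\alpha,0)}(x)\ge0$ for $-1\le x\le1$ and $\alpha>-1$.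
\end{itemize}
We also use the hypergeometric equation $y(1-y)f''+[a_3-(a_1+a_2+1)y]f'-a_1a_2f=0$ for $f=F(a_1,a_2;a_3;y)$; Euler's transformation $F(a_1,a_2;a_3;y)=(1-y)^{a_3-a_1-a_2}F(a_3-a_1,a_3-a_2;a_3;y)$; and the fact that $\sqrt\theta\,J_1(\Omega\theta)$ solves $v''+(\Omega^2-\frac3{4\theta^2})v=0$, where the Bessel function $J_1(r)=\frac r2+O(r^3)$ has first positive zero $j_{1,1}=3.8317\ldots$.

\section{Reduction to a touching statement}\label{sec:reduction}

Put $\lambda=\alpha+\beta+1$ and $b=\beta+1$. Then $D$ becomes the rectangle $0<\lambda<1$, $\frac12<b<1$, and $\alpha=\lambda-b>-1$. With $x=2y-1$ the symmetry of the Jacobi polynomials gives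
\[
p_k:=\frac{P_k^{(\alpha,\beta)}(x)}{P_k^{(\beta,\alpha)}(1)}=(-1)^kF_k(y),\qquad F_k(y):=F(-k,k+\lambda;b;y),\qquad S_n=\sum_{k=0}^np_k .
\]
We regard $S_n=S_n^{\lambda,b}$ as a polynomial in $y\in[0,1]$; $\lambda$ is fixed and $b$ varies. In these coordinates $b$ enters only through the denominators $(b)_j$, and this makes positivity monotone in $b$.

\begin{lemma}\label{lem:up}
Let $\frac12<b<b'\le1$. If $S_n^{\lambda,b}\ge0$ on $[0,1]$, then $S_n^{\lambda,b'}>0$ on $(0,1]$.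
\end{lemma}

\begin{proof}
The beta integral gives
$\frac{\Gamma(b')}{\Gamma(b)\Gamma(b'-b)}\int_0^yr^{b-1}(y-r)^{b'-b-1}\frac{r^j}{(b)_j}\,dr=y^{b'-1}\frac{y^j}{(b')_j}$. Summing over the monomials of $S_n$ we obtain Bateman's formula
\[
y^{b'-1}S_n^{\lambda,b'}(y)=\frac{\Gamma(b')}{\Gamma(b)\Gamma(b'-b)}\int_0^yr^{b-1}(y-r)^{b'-b-1}S_n^{\lambda,b}(r)\,dr .
\]
The polynomial $S_n^{\lambda,b}$ has degree $n$, so it has finitely many zeros and the integral is positive.
\end{proof}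

\begin{lemma}\label{lem:open}
Let $0<\lambda<1$ and $\frac12<b_0\le1$. Then $S_n^{\lambda,b_0}(1)>0$. If $S_n^{\lambda,b_0}>0$ on $(0,1]$, then $S_n^{\lambda,b}>0$ on $(0,1]$ for all $b$ near $b_0$.
\end{lemma}

\begin{proof}
At $y=1$, that is $x=1$, we have $S_n=\sum_k(\alpha+1)_k/(b_0)_k>0$. For even $n$, $S_n(0)=1$, so $S_n$ is positive on the compact set $[0,1]$, and this persists because the coefficients are continuous in $b$. For odd $n$, $S_n(0)=0$ for every $b$, and we apply the same argument to the polynomial $S_n/y$. Its value at $0$ is $\frac1b\sum_{k=0}^n(-1)^{k+1}k(k+\lambda)$, which is positive because each pair $k=2r,\,2r+1$ contributes a positive amount.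
\end{proof}

\begin{lemma}\label{lem:small}
Let $0<\lambda<1$, $\frac12<b<1$. Then $S_1\ge0$ on $[0,1]$; $S_2\ge0$ if and only if $b\ge b_2:=\frac{3+\lambda}{5+3\lambda}$; $S_3\ge0$ if and only if $b\ge b_3:=\frac2{3+\lambda}$; and $\frac12<b_2<b_3<1$.
\end{lemma}

\begin{proof}
Adding the polynomials $p_k$ we get $S_1=(1+\lambda)y/b$ and
\begin{align*}
S_2&=1-\frac{(3+\lambda)y}b+\frac{(2+\lambda)(3+\lambda)y^2}{b(b+1)},\\
S_3&=\frac{(3+\lambda)y}b\Bigl[2-\frac{2(5+\lambda)y}{b+1}+\frac{(4+\lambda)(5+\lambda)y^2}{(b+1)(b+2)}\Bigr].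
\end{align*}
The two quadratics have vertices $\frac{b+1}{2(2+\lambda)}$ and $\frac{b+2}{4+\lambda}$ in $(0,1)$, so each is nonnegative on $[0,1]$ exactly when its discriminant is $\le0$. The conditions are $(3+\lambda)(b+1)\le4b(2+\lambda)$ and $(5+\lambda)(b+2)\le2(4+\lambda)(b+1)$, that is $b\ge b_2$ and $b\ge b_3$. Finally $b_2>\frac12$ means $\lambda<1$, and $b_2<b_3$ means $(3+\lambda)^2<2(5+3\lambda)$, that is $\lambda^2<1$.
\end{proof}

\begin{example}\label{ex:n2}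
Let $\lambda=\frac13$ and $b=b_2=\frac59$. Then $S_2=(1-3y)^2$ touches zero at $y=\frac13$, and $S_3=6y\,[2-\frac{48}7y+\frac{936}{161}y^2]$. At the touching point $S_3=\frac{116}{161}$ is positive, but at $y=\frac35$ the bracket is $-\frac{86}{4025}$. So the negative value of $S_3$ is not found at the touching point of $S_2$; one has to move to larger $y$, past a zero of $p_3$. The general proof makes the same journey.
\end{example}

\begin{proposition}\label{prop:key}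
Let $n\ge3$, $0<\lambda<1$, $\frac12<b\le1$. Suppose that $S_n\ge0$ on $[0,1]$ and that $S_n$ has a zero in $(0,1)$. Then $S_{n+1}$ takes a negative value in $[0,1]$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
Fix $\lambda$ and let $T_n=\{b\in(\frac12,1): S_n^{\lambda,b}\ge0\text{ on }[0,1]\}$. By Lemma~\ref{lem:small}, $T_1=(\frac12,1)$, $T_2=[b_2,1)$, $T_3=[b_3,1)$.

First, $T_n\ne\emptyset$ for $n\ge3$. At $b=1$ we have $\beta=0$, $\alpha=\lambda-1>-1$ and $P_k^{(0,\alpha)}(1)=1$, so (F5) gives $S_n\ge0$ and $S_{n+1}\ge0$. By Proposition~\ref{prop:key}, $S_n$ has no zero in $(0,1)$. By Lemma~\ref{lem:open}, $S_n>0$ on $(0,1]$ for $b=1$, and then for all $b$ near $1$.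

Now let $n\ge3$ and assume $T_n=[b_n,1)$ with $\frac12<b_n<1$. At $b=b_n$ the polynomial $S_n\ge0$ has a zero in $(0,1)$; otherwise Lemma~\ref{lem:open} would put points below $b_n$ into $T_n$. By Proposition~\ref{prop:key}, $b_n\notin T_{n+1}$, and by Lemma~\ref{lem:up}, $T_{n+1}\subset(b_n,1)$. The set $T_{n+1}$ is nonempty, closed in $(\frac12,1)$ by continuity, and closed upward by Lemma~\ref{lem:up}. Hence $T_{n+1}=[b_{n+1},1)$ with $b_n<b_{n+1}<1$. Induction finishes the proof.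
\end{proof}

\section{Two consecutive sums in amplitude--phase form}\label{sec:polar}

The identities of this section hold for $n\ge0$, $0\le\lambda\le1$, $\frac12\le b\le1$. We use the notation
\begin{gather*}
\beta=b-1,\quad \eta=2b-1,\quad \delta=1-\eta=-2\beta,\quad u=2b-\lambda,\quad \gamma=\lambda u,\\
N=n+1,\quad \kappa=N+\tfrac\lambda2,\quad p=p_N,\\
y=\cos^2\varphi\ \ (0\le\varphi\le\tfrac\pi2),\quad c=\cos\varphi,\quad s=\sin\varphi .
\end{gather*}
Thus $x=\cos2\varphi$, and primes denote $d/d\varphi$. Since $\lambda+u=1+\eta\le2$ and $\lambda\le1$,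
\begin{equation}\label{eq:gamma}
0\le\gamma\le\min(1,u).
\end{equation}

\subsection{A telescoping operator}
A sum of $n+1$ oscillating polynomials is hard to estimate; a single one satisfies a differential equation. A first-order operator collapses $S_n+S_{n+1}$ to the single term $p_{n+1}$. Let $\mathcal L=y(1-y)\frac d{dy}+\beta-\frac\lambda2y$.

\begin{lemma}\label{lem:tele}
$\mathcal L(S_n+S_{n+1})=\beta-\kappa\,y\,p_{n+1}$.
\end{lemma}

\begin{proof}
The operator $\mathcal L$ sends $\sum f_jy^j$ to $\sum[(j+\beta)f_j-(j-1+\frac\lambda2)f_{j-1}]y^j$. We claim that for $k\ge0$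
\begin{equation}\label{eq:pair}
\mathcal L(p_k+p_{k+1})=(k+\tfrac\lambda2)\,y\,p_k-(k+1+\tfrac\lambda2)\,y\,p_{k+1}.
\end{equation}
Let $f^k_j=(-k)_j(k+\lambda)_j/((b)_jj!)$ be the coefficients of $F_k$. The constant terms in \eqref{eq:pair} vanish, and for $j\ge1$ the claim reads
\[
(j+\beta)(f^k_j-f^{k+1}_j)=(k+j-1+\lambda)f^k_{j-1}+(k+2-j)f^{k+1}_{j-1}.
\]
Put $C=(-k)_{j-1}(k+1+\lambda)_{j-1}$. Then $(-k)_j(k+\lambda)_j=(j-1-k)(k+\lambda)C$ and $(-k-1)_j(k+1+\lambda)_j=-(k+1)(k+\lambda+j)C$; the difference is $j(2k+1+\lambda)C$. As $(b)_j=(b)_{j-1}(j+\beta)$, the left side is $(2k+1+\lambda)C/((b)_{j-1}(j-1)!)$. On the right, the numerators over the same denominator are $(-k)_{j-1}(k+\lambda)_j=(k+\lambda)C$ and $-(-k-1)_j(k+1+\lambda)_{j-1}=(k+1)C$. This proves \eqref{eq:pair}. Now $S_n+S_{n+1}=1+\sum_{k=0}^n(p_k+p_{k+1})$, the right sides of \eqref{eq:pair} telescope to $\frac\lambda2y-\kappa yp_{n+1}$, and $\mathcal L1=\beta-\frac\lambda2y$.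
\end{proof}

To integrate this identity we use the integrating factor of $\mathcal L$. Since $\beta+(1-\frac u2)=\frac\lambda2$,
\begin{equation}\label{eq:factor}
\frac d{dy}\bigl[y^\beta(1-y)^{1-u/2}f\bigr]=y^{\beta-1}(1-y)^{-u/2}\mathcal Lf .
\end{equation}
Put $M_j=y^\beta(1-y)^{1-u/2}S_j=c^{-\delta}s^{2-u}S_j$; on $(0,\frac\pi2)$ it has the sign of $S_j$. The constant $\beta$ in Lemma~\ref{lem:tele} is absorbed by $G=\frac12F(\frac\lambda2,1;b;y)=\frac12\sum_j\frac{(\lambda/2)_j}{(b)_j}y^j$, whose coefficients show that $\mathcal LG=\frac\beta2$. Define the \emph{mean}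
\begin{equation}\label{eq:m}
m:=c^{-\delta}s^{2-u}G=\tfrac12c^{-\delta}\Phi,\qquad \Phi:=F(\tfrac u2,-\tfrac\delta2;b;c^2),\qquad m'=\tfrac\delta2\,c^{-\delta-1}s^{1-u}.
\end{equation}
The second form of $m$ is Euler's transformation, and $m'$ comes from \eqref{eq:factor} and $dy/d\varphi=-2sc$. The function $m$ is positive, does not depend on $n$ and does not oscillate. Let
\[
B:=c^\eta s^{1-u}p,\qquad g:=m-\tfrac12(M_n+M_{n+1}).
\]
By Lemma~\ref{lem:tele} and \eqref{eq:factor}, $dg/dy=\frac12\kappa\,y^\beta(1-y)^{-u/2}p$, so $g'=-\kappa c^{1-\delta}s^{1-u}p=-\kappa B$. Also $M_{n+1}-M_n=c^{-\delta}s^{2-u}p=B\tan\varphi$. Hence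
\begin{equation}\label{eq:Mg}
M_n=m-g-\tfrac12B\tan\varphi,\qquad M_{n+1}=m-g+\tfrac12B\tan\varphi .
\end{equation}
At $y=0$ we have $G=\frac12$ and $S_n+S_{n+1}=1$, so $g=O(c^{2-\delta})\to0$ as $\varphi\to\frac\pi2$ and $g=\kappa\int_\varphi^{\pi/2}B$.

\subsection{Removing the integral}
The term $g$ is an integral of the oscillating function $B$. The differential equation of $p$ lets us replace it, up to a small error, by a derivative. From $p'=-\sin2\varphi\,p_y$, $p''=4y(1-y)p_{yy}-2\cos2\varphi\,p_y$, the equation $y(1-y)p_{yy}+[b-(\lambda+1)y]p_y+N(N+\lambda)p=0$ becomes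
\[
p''+[(2\lambda-\eta)\cot\varphi-\eta\tan\varphi]\,p'+(4\kappa^2-\lambda^2)p=0 .
\]
Since $1-u=\lambda-\eta$, we have $B=\cot^\eta\!\varphi\;\Pi$ with $\Pi:=s^\lambda p$. Insert $p'=s^{-\lambda}(\Pi'-\lambda\cot\varphi\,\Pi)$ and $p''=s^{-\lambda}(\Pi''-2\lambda\cot\varphi\,\Pi'+(\lambda^2\cot^2\varphi+\lambda s^{-2})\Pi)$. The coefficient of $\Pi'$ is $-\eta(\cot\varphi+\tan\varphi)$, and that of $\Pi$ is $4\kappa^2+\lambda s^{-2}+(\lambda\eta-\lambda^2)(1+\cot^2\varphi)$. Therefore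
\begin{equation}\label{eq:Pi}
\Pi''-h\,\Pi'+4\kappa^2(1+\epsilon)\Pi=0,\qquad h:=\frac{2\eta}{\sin2\varphi},\qquad \epsilon:=\frac\gamma{4\kappa^2s^2}.
\end{equation}
As $(\cot^\eta\varphi)'=-h\cot^\eta\varphi$, the function $A:=\cot^\eta\!\varphi\;\Pi'/(2\kappa)$ satisfies
\begin{equation}\label{eq:AB}
A'=-2\kappa(1+\epsilon)B,\qquad B'=2\kappa A-hB .
\end{equation}
This is a rotation with speed about $2\kappa$, damped by $h$ and perturbed by $\epsilon$. Near $\frac\pi2$, $\Pi$ is a smooth function of $c^2$, so $A\to0$ and $A=2\kappa\int_\varphi^{\pi/2}(1+\epsilon)B$. Thus $2g$ is $A$ up to an $\epsilon$-term, which we move into the mean: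
\begin{equation}\label{eq:mhat}
\hat m:=m+\kappa\int_\varphi^{\pi/2}\epsilon B,\qquad A-2g=2(\hat m-m),\qquad \hat m'=m'-\kappa\epsilon B .
\end{equation}
The functions $A,B$ never vanish together on $(0,\frac\pi2)$, since $\Pi\not\equiv0$ solves \eqref{eq:Pi}. Write $A=R\cos\vartheta$, $B=R\sin\vartheta$ with $R>0$ and $\vartheta$ continuous. Then \eqref{eq:Mg} becomes
\begin{equation}\label{eq:MM}
\begin{aligned}
2cM_n&=2c\hat m-(cA+sB)=2c\hat m-R\cos(\vartheta-\varphi),\\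
2cM_{n+1}&=2c\hat m-(cA-sB)=2c\hat m-R\cos(\vartheta+\varphi),
\end{aligned}
\end{equation}
and from $\vartheta'=(AB'-BA')/R^2$, $R'/R=(AA'+BB')/R^2$ we get
\begin{equation}\label{eq:polar}
\vartheta'=2\kappa+2\kappa\epsilon\sin^2\vartheta-\tfrac12h\sin2\vartheta,\qquad R'/R=-\kappa\epsilon\sin2\vartheta-h\sin^2\vartheta .
\end{equation}
A slightly different amplitude is monotone: $\tilde R^2:=A^2+(1+\epsilon)B^2$ satisfies
\begin{equation}\label{eq:Rtilde}
(\tilde R^2)'=-2h(1+\epsilon)B^2+\epsilon'B^2\le0 .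
\end{equation}

\subsection{The ratio of amplitude to mean}
Where $\hat m>0$ put
\[
\rho:=\frac R{2c\hat m},\qquad \hat K:=\frac{m'\cot\varphi}{\hat m},\qquad\text{and everywhere}\qquad K:=\frac{m'\cot\varphi}m=\frac{\delta s^{-u}}\Phi .
\]
By \eqref{eq:MM},
\begin{equation}\label{eq:sign}
M_n\ge0\iff\rho\cos(\vartheta-\varphi)\le1,\qquad M_{n+1}\ge0\iff\rho\cos(\vartheta+\varphi)\le1 .
\end{equation}
Since $\hat m'/\hat m=\hat K\tan\varphi-\kappa\epsilon B/\hat m$, $B/\hat m=2c\rho\sin\vartheta$ and $m'\cot\varphi=\frac\delta2c^{-\delta}s^{-u}$, we obtain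
\begin{align}
(\ln\rho)'&=-(\hat K-1)\tan\varphi-h\sin^2\vartheta-2\kappa\epsilon\sin\vartheta\,(\cos\vartheta-\rho c),\label{eq:rho}\\
(\ln\hat K)'&=-(\hat K-\delta)\tan\varphi-u\cot\varphi+2\kappa\epsilon\rho c\sin\vartheta\qquad(\delta>0).\label{eq:Khat}
\end{align}

\section{Trigonometric cases and the plan of the proof}\label{sec:plan}

At the two lower corners of the parameter rectangle $\eta=\gamma=0$, so \eqref{eq:Pi} is $\Pi''+4\kappa^2\Pi=0$ with $\Pi(\frac\pi2)=(-1)^N$, $\Pi'(\frac\pi2)=0$, and $\hat m=m$.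

\begin{example}\label{ex:fejer}
Let $\lambda=1$, $b=\frac12$, so $u=0$, $\delta=1$, $2\kappa=2N+1$. Then $\Pi=\sin2\kappa\varphi$, $R=1$, $\vartheta=2\kappa\varphi$, $\Phi=1$, $2cm=1$, so $\rho\equiv1$ and $K\equiv1$. Formula \eqref{eq:MM} gives $2s^2S_n=1-\cos2(n+1)\varphi$, the Fej\'er kernel. Every $S_n$ with $n\ge2$ is nonnegative and has a zero in $(0,\frac\pi2)$, so the conclusion of Proposition~\ref{prop:key} fails at this corner. Every estimate below must therefore degenerate as $u,\eta\to0$, and the gains and losses to be compared will be multiples of $u$ or of $\eta$.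
\end{example}

\begin{example}\label{ex:dirichlet}
Let $\lambda=0$, $b=\frac12$, so $u=\delta=1$, $\kappa=N$. Then $\Pi=\cos2N\varphi$, $R=1$, $\vartheta=2N\varphi+\frac\pi2$, $G=\frac12$, $2cm=s$. Formula \eqref{eq:MM} gives $2sS_n=s+\sin(2n+1)\varphi$, the Dirichlet kernel. Here $K=s^{-2}>1$ and $\rho=1/s$ is decreasing, as \eqref{eq:rho} predicts.
\end{example}

These examples show the mechanism: $S_n$ and $S_{n+1}$ share the slowly varying ratio $\rho$, and differ only in the phases $\vartheta\mp\varphi$. Suppose $S_n$ touches zero at $\varphi_c$. By \eqref{eq:sign}, $\rho(\varphi_c)\ge1$. Slightly to the left, about a fraction of one oscillation away, there is a point $\varphi_0$ where $\cos(\vartheta+\varphi)=1$, and $S_{n+1}\ge0$ forces $\rho(\varphi_0)\le1$. This is absurd if $\rho$ is strictly decreasing on $[\varphi_0,\varphi_c]$. Ignore $\epsilon$ for a moment. Then \eqref{eq:rho} shows that $\rho$ decreases as long as $K\ge1$,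 and \eqref{eq:Khat} shows that $K\ge1$ propagates to the left. So everything depends on the single inequality $K(\varphi_c)\ge1$. Three things remain to be done.
\begin{enumerate}
\item The inequality $K\ge1$ is false near $\frac\pi2$, where $K\to\delta<1$. It must be extracted from the touching condition. Section~\ref{sec:K} shows that $K\ge1+2a-\eta$ with $a=-\ln\Phi$, so it suffices that the mean be small, $2c^\delta m\le e^{-\eta/2}$. At the touching point $2c\hat m\le R$, and the amplitude $R$ has been damped on its way from $\frac\pi2$ to $\varphi_c$. Section~\ref{sec:amp} measures this damping.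
\item The $\epsilon$-term in \eqref{eq:rho} has the good sign when $\rho=1$ and $0\le\vartheta\le\varphi$. Section~\ref{sec:touch} shows that the phase at $\varphi_c$ lies in this range and that $\hat m$ is close to $m$.
\item For $\vartheta<0$ the $\epsilon$-term has the bad sign and size of order $u/\kappa$. It is beaten by the growth of $\hat K$, which has rate of order $u$ over a length of order $1/\kappa$. The two orders agree, so constants matter (Section~\ref{sec:crossing}).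
\end{enumerate}

From now on we assume, for a contradiction, that Proposition~\ref{prop:key} fails:
\[
\mathrm{(H)}\quad n\ge3,\ \ 0<\lambda<1,\ \ \tfrac12<b\le1,\ \ S_n\ge0,\ \ S_{n+1}\ge0,\ \ S_n(\varphi_c)=0\ \text{ for some }\varphi_c\in(0,\tfrac\pi2).
\]
The zero is an interior minimum, so $M_n(\varphi_c)=M_n'(\varphi_c)=0$. We have $0<\eta\le1$, $0\le\delta<1$, $0<u<2$, $\gamma>0$, $\kappa>N\ge4$, and $\kappa>5$ if $n\ge4$; the condition $n\ge3$ is used only through these bounds. Put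
\[
w:=\frac\epsilon{1+\epsilon}=\frac\gamma{4\kappa^2s^2+\gamma},\qquad \epsilon_1:=\epsilon s^2=\frac\gamma{4\kappa^2}\le\frac1{64}.
\]

\section{The function $K$}\label{sec:K}

\begin{lemma}\label{lem:K}
Let $b<1$ and $a:=-\ln\Phi$. On $(0,\frac\pi2)$:
\emph{(i)} $\delta<K\le\delta/s^2$;\quad
\emph{(ii)} $K-\delta\ge2a$;\quad
\emph{(iii)} $a\ge\dfrac{u\delta c^2}{4b}$, and so $K-\delta\ge\frac12u\delta c^2$.
\end{lemma}

\begin{proof}
Since $0<\frac\delta2<1$, we have $(-\frac\delta2)_j<0$ for $j\ge1$, so $\Phi=1-\sum_{j\ge1}\phi_jc^{2j}$ with $\phi_j>0$ and $\phi_1=\frac{u\delta}{4b}$. Also $\Phi=2Gs^{2-u}\ge s^{2-u}$. Thus $s^{2-u}\le\Phi\le1$, and (i) follows from $K=\delta s^{-u}/\Phi$ and $s^{-u}>1$. Next, $a\ge1-\Phi\ge\phi_1c^2$, which with (ii) and $b<1$ gives (iii).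

For (ii), $(\ln m)'=K\tan\varphi$ and \eqref{eq:m} give $(\ln\Phi)'=(K-\delta)\tan\varphi$. Use the variable $r=s^2$, for which $\tan\varphi\,d\varphi=\frac{dr}{2(1-r)}$, and put $\mathcal K(r)=K-\delta=\delta(r^{-u/2}/\Phi-1)$. Since $\Phi=1$ at $r=1$,
\[
a(r)=\int_r^1\frac{\mathcal K(r')}{2(1-r')}\,dr' .
\]
The function $\Phi=1-\sum\phi_j(1-r)^j$ is positive, increasing and concave in $r$, so $1/\Phi$ is positive, decreasing and convex. So is $r^{-u/2}$, and a product of two such functions is convex, by $(f_1f_2)''=f_1''f_2+2f_1'f_2'+f_1f_2''$. Hence $\mathcal K$ is convex with $\mathcal K(1)=0$, so $\mathcal K(r')\le\mathcal K(r)\frac{1-r'}{1-r}$ on $[r,1]$ and $a(r)\le\frac12\mathcal K(r)$.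
\end{proof}

For $b=1$ the lemma is void: $\delta=0$, $\Phi\equiv1$, $m\equiv\frac12$, $K\equiv0$.

\section{The touching point}\label{sec:touch}

\subsection{Position among the zeros of $p$}
Let $z_1<\dots<z_N$ be the zeros of $p=p_N$ in $(0,\frac\pi2)$.

\begin{lemma}\label{lem:loc}
There is $j\ge1$ with $i:=N-2j\ge1$ and $z_{2j}<\varphi_c<z_{2j+1}$, and $B>0$ on $(z_{2j},z_{2j+1})$. For $n=3$, $j=1$ and $i=2$.
\end{lemma}

\begin{proof}
By (H), $p(\varphi_c)=S_{n+1}(\varphi_c)\ge0$. If $p(\varphi_c)=0$, then $S_{n+1}$ also has an interior minimum at $\varphi_c$, so $p'(\varphi_c)=S_{n+1}'(\varphi_c)-S_n'(\varphi_c)=0$, contrary to (F1). So $p(\varphi_c)>0$. Each $p_k$ is positive at $\varphi=0$, and by (F1) the $p_k$ with $k\le n$ have no zero in $[0,z_1]$, so $S_n>0$ there. As $p$ changes sign at each $z_l$, either $z_{2j}<\varphi_c<z_{2j+1}$ with $j\ge1$, $2j+1\le N$, or $N$ is even and $z_N<\varphi_c<\frac\pi2$.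

We exclude the second case. There $n$ is odd and $\varphi_c$ corresponds to a point of $(0,y_1)$, where $y_1$ is the smallest zero of $F_N$. By (F1), $F_k>0$ on $[0,y_1)$ for $k\le N$. The hypergeometric equation can be written $(y^b(1-y)^{\alpha+1}\dot F_k)\dot{}+k(k+\lambda)y^{b-1}(1-y)^\alpha F_k=0$, the dot being $d/dy$. Hence $y^b(1-y)^{\alpha+1}(\dot F_{k+1}F_k-F_{k+1}\dot F_k)$ vanishes at $0$ and has derivative $-(2k+1+\lambda)y^{b-1}(1-y)^\alpha F_kF_{k+1}<0$ for $k\le n$. So $F_{k+1}/F_k$ decreases from $1$, and $S_n=\sum_r(F_{2r}-F_{2r+1})>0$ on $(0,y_1)$, a contradiction. For $N=4$ the conditions $j\ge1$, $4-2j\ge1$ force $j=1$.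
\end{proof}

Put $\varphi_z:=z_{2j}$. At a zero of $B$, \eqref{eq:polar} gives $\vartheta'=2\kappa>0$. At $\varphi_z$ the function $B$ passes from negative to positive values, so $A>0$ there and we can fix $\vartheta(\varphi_z)=0$. Then $\vartheta\in(0,\pi)$ on $(\varphi_z,z_{2j+1})$, $\vartheta\in(-\pi,0)$ on $(z_{2j-1},\varphi_z)$, and $\vartheta(z_{2j-1})=-\pi$. Figure~\ref{fig:axis} shows the points used in the proof.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.05]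
\draw[->] (-0.6,0) -- (10.8,0) node[right] {$\varphi$};
\draw (0,-0.1) -- (0,0.1) node[above] {$z_{2j-1}$};
\draw (2.6,-0.1) -- (2.6,0.1) node[above] {$\varphi_0$};
\draw (5,-0.1) -- (5,0.1) node[above] {$\varphi_z=z_{2j}$};
\draw (6.9,-0.1) -- (6.9,0.1) node[above] {$\varphi_c$};
\draw (10,-0.1) -- (10,0.1) node[above] {$z_{2j+1}$};
\draw[very thick] (2.6,0) -- (6.9,0);
\node[below] at (0,-0.1) {$\vartheta=-\pi$};
\node[below] at (2.6,-0.1) {$\vartheta=-\varphi$};
\node[below] at (5,-0.1) {$\vartheta=0$};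
\node[below] at (6.9,-0.1) {$0<\vartheta\le\varphi$};
\node[below] at (10,-0.1) {$\vartheta=\pi$};
\node[below] at (2.6,-0.65) {$\rho\le1$};
\node[below] at (6.9,-0.65) {$\rho\ge1$};
\end{tikzpicture}
\caption{One oscillation of $p_{n+1}$, with zeros $z_l$ and phase $\vartheta$. The sum $S_n$ touches zero at $\varphi_c$, so the ratio $\rho$ of amplitude to mean is at least $1$ there; $S_{n+1}\ge0$ forces $\rho\le1$ at $\varphi_0$. The proof shows that $\rho$ cannot cross the level $1$ upward on the thick segment.}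
\label{fig:axis}
\end{figure}

\subsection{The perturbation $\epsilon$ is small}
The function $\epsilon$ blows up at $\varphi=0$, but $\varphi_c$ lies beyond the second zero of $p$. We use repeatedly that for $q>0$, $r_0\ge0$,
\begin{equation}\label{eq:rsin}
r\mapsto r\sin\frac q{r+r_0}\ \text{ is increasing for }r>0\text{ as long as }\ \sigma:=\frac q{r+r_0}<\frac\pi2;
\end{equation}
indeed its derivative is $\sin\sigma-\frac r{r+r_0}\sigma\cos\sigma\ge\sin\sigma-\sigma\cos\sigma>0$.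

\begin{lemma}\label{lem:z2}
$2z_2\ge\dfrac{3.8316}{N+0.0102}$. Consequently, for $z_2\le\varphi<\frac\pi2$,
\begin{equation}\label{eq:eps}
\kappa^2s^2>3.37,\qquad w\le\epsilon\le0.0744\,\gamma,\qquad\sqrt{1+\epsilon}\le1.04 .
\end{equation}
\end{lemma}

\begin{proof}
The number $\cos2z_2$ is the second largest zero of $P_N^{(\alpha,\beta)}$. Keep $\beta$ fixed and let $\alpha$ decrease to $-1$. By (F2) this zero increases. The coefficients are continuous in $\alpha$ and the limit polynomial has degree $N$, so by (F3) the zero tends to the largest zero of $P_{N-1}^{(1,\beta)}$. By (F2) and $\beta\le0$ the latter is at most the largest zero of $P_{N-1}^{(1,0)}$. So $2z_2\ge\theta_1$, the first positive zero of $v=(\sin\frac\theta2)^{3/2}(\cos\frac\theta2)^{1/2}P_{N-1}^{(1,0)}(\cos\theta)$. By (F4), $v''+Q_1v=0$ with $Q_1=N^2-\frac3{16\sin^2(\theta/2)}+\frac1{16\cos^2(\theta/2)}$. For $0<\theta\le1$ we have $\sin\frac\theta2\le\frac\theta2$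 and $\frac1{16\cos^2(1/2)}<0.0812$, so $Q_1\le Q_2:=\Omega^2-\frac3{4\theta^2}$ with $\Omega^2=N^2+0.0812$.

We apply Sturm comparison with $\tilde v=\sqrt\theta J_1(\Omega\theta)$. Note that $j_{1,1}/\Omega<1$ for $N\ge4$, and suppose $\theta_1<j_{1,1}/\Omega$. Both $v$ and $\tilde v$ are positive on $(0,\theta_1)$ and behave like constants times $\theta^{3/2}$ at $0$, so $v'\tilde v-v\tilde v'\to0$ at $0$. Its derivative is $(Q_2-Q_1)v\tilde v\ge0$, but its value at $\theta_1$ is $v'(\theta_1)\tilde v(\theta_1)<0$. Hence $\theta_1\ge j_{1,1}/\Omega$, and $\Omega\le N+\frac{0.0406}N\le N+0.0102$.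

By \eqref{eq:rsin}, $\kappa s\ge N\sin\frac{1.9158}{N+0.0102}\ge4\sin\frac{1.9158}{4.0102}>1.838$ for $\varphi\ge z_2$, and \eqref{eq:eps} follows with \eqref{eq:gamma}.
\end{proof}

\subsection{Phase and mean at $\varphi_c$}
In this subsection all quantities are evaluated at $\varphi_c$. We first translate $M_n=M_n'=0$. Differentiate \eqref{eq:Mg}, using $g'=-\kappa B$, \eqref{eq:AB} and $h\tan\varphi=\eta\sec^2\varphi$: $M_n'=m'+B(\kappa-\frac12\delta\sec^2\varphi)-\kappa A\tan\varphi$. Hence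
\begin{equation}\label{eq:crit1}
\kappa A\tan\varphi=m'+B(\kappa-\tfrac12\delta\sec^2\varphi).
\end{equation}
Next, $2\kappa\epsilon B=-wA'$ by \eqref{eq:AB}, and $w'<0$, so integration by parts in \eqref{eq:mhat} gives
\begin{equation}\label{eq:I}
2(\hat m-m)=wA-I,\qquad I:=\int_{\varphi_c}^{\pi/2}|w'|A\,d\varphi,\qquad |I|\le wc^2\tilde R .
\end{equation}
For the bound, $|A|\le\tilde R(\varphi_c)$ on $[\varphi_c,\frac\pi2)$ by \eqref{eq:Rtilde}, and $w(\varphi_c)-w(\frac\pi2)=w\,\frac{4\kappa^2c^2}{4\kappa^2+\gamma}\le wc^2$. By \eqref{eq:MM}, $M_n=0$ means $2\hat m=A+B\tan\varphi$, so $2m=(1-w)A+I+B\tan\varphi$. Inserting $m'=Km\tan\varphi$ in \eqref{eq:crit1} we obtain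
\begin{equation}\label{eq:crit2}
A\tan\varphi\,\bigl(2\kappa-K(1-w)\bigr)=B\bigl[2\kappa-\delta+(K-\delta)\tan^2\varphi\bigr]+K\tan\varphi\;I .
\end{equation}
If $w$ and $I$ were zero, \eqref{eq:crit2} would read $(2\kappa-K)(A\tan\varphi-B)=(K-\delta)\sec^2\varphi\,B$, and $K>\delta$ would give $\tan\vartheta<\tan\varphi$ for $K<2\kappa$. The next lemma shows that the gap $K-\delta$ of Lemma~\ref{lem:K}(iii) absorbs the errors.

\begin{lemma}\label{lem:phase}
At $\varphi_c$ we have $A>0$ and $0<\vartheta\le\varphi$.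
\end{lemma}

\begin{proof}
Recall $B>0$. If $b=1$, then \eqref{eq:crit1} reads $A\tan\varphi=B$, so $A>0$ and $\vartheta=\varphi$. Let $b<1$.

\emph{The sign of $A$.} If $2\kappa\ge\delta\sec^2\varphi$, then $A>0$ by \eqref{eq:crit1} and $m'>0$. Otherwise $c^2<\frac18$, $K\le\delta/s^2<\frac87$ and $\tan\varphi>2$. If $A\le0$, then \eqref{eq:crit2}, \eqref{eq:I} and \eqref{eq:eps} give
\[
(2\kappa-1)B+(2\kappa-\tfrac87)|A|\tan\varphi\le K\tan\varphi\,|I|\le Kw\,sc\,\tilde R\le\tfrac87\cdot0.0744\cdot\tfrac12\cdot1.04\,R<0.06R,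
\]
while the left side is at least $6(B+|A|)\ge6R$. So $A>0$ and $\vartheta\in(0,\frac\pi2)$.

\emph{The bound $\vartheta\le\varphi$.} Suppose $\vartheta>\varphi$, that is $\mathcal N:=B-A\tan\varphi>0$. Then $R=B/\sin\vartheta\le B/s$, so $K\tan\varphi\,|I|\le1.04KwcB$. Substituting $A\tan\varphi=B-\mathcal N$ turns \eqref{eq:crit1} into $m'=\frac12\delta\sec^2\varphi\,B-\kappa\mathcal N$ and \eqref{eq:crit2} into
\[
(K-\delta)\sec^2\varphi\,B=KwB-K\tan\varphi\;I-\bigl(2\kappa-K(1-w)\bigr)\mathcal N .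
\]
If $2\kappa\ge K(1-w)$, this gives $K-\delta\le2.04Kwc^2$, that is
$(K-\delta)(1-2.04wc^2)\le2.04\,\delta wc^2\le0.152\,u\delta c^2$
by \eqref{eq:eps} and $\gamma\le u$. By Lemma~\ref{lem:K}(iii) the left side is at least $0.848\cdot\frac12u\delta c^2$, a contradiction. If $2\kappa<K(1-w)$, then $K>8$, $s^2\le\delta/K<\frac18$, $\sec^2\varphi<\frac87$, and $m'>0$ gives $\mathcal N<\frac{\delta\sec^2\varphi}{2\kappa}B<0.143B$. So $K-\delta\le K(2.04w+0.143)\le0.3K$, whence $K<2$, a contradiction.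
\end{proof}

\begin{lemma}\label{lem:zeta}
At $\varphi_c$ we have $\hat m\ge m>0$, and $\zeta:=\ln(\hat m/m)$ satisfies $0\le\zeta\le2.37\,w\le0.18$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:phase}, $\cos\vartheta\ge c$ and $\tilde R=R\sqrt{1+\epsilon\sin^2\vartheta}\le R\sqrt{1+\epsilon_1}$. So \eqref{eq:I} gives $2(\hat m-m)\ge wRc\,(1-c\sqrt{1+\epsilon_1})\ge0$, because $\epsilon_1\le\frac1{4\kappa^2}\le s^2\le\tan^2\varphi$ by \eqref{eq:eps}. It also gives $2(\hat m-m)\le wR\,(1+\sqrt{1+1/64})\le2.01wR$. By \eqref{eq:MM}, $2c\hat m=R\cos(\varphi-\vartheta)\ge Rc$. Hence $q:=(\hat m-m)/\hat m\le2.01w\le0.15$ and $\zeta=-\ln(1-q)\le\frac q{1-q}\le2.37w$.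
\end{proof}

\section{The amplitude at the touching point}\label{sec:amp}

Define $\hat a$ by $2c^\delta\hat m=e^{-\hat a}$ at $\varphi_c$. Since $2c^\delta m=\Phi=e^{-a}$, we have $a=\hat a+\zeta$. The aim is $2\hat a\ge\eta$, up to a small error. We know the oscillation exactly at $\varphi=\frac\pi2$ and follow it to $\varphi_c$. The damping term averages out to a factor that makes $e^{-2\hat a}$ roughly $Y^{-\eta}$, where
\[
Y:=2\kappa sc=\kappa\sin2\varphi_c .
\]
We shall see that $Y\ge2.92$, which exceeds $e$ only slightly, so the first quarter oscillation, where averaging is invalid, must be estimated with care. This section uses only $M_n(\varphi_c)=0$, $A(\varphi_c)>0$, $\hat m(\varphi_c)>0$ and Lemmas~\ref{lem:loc} and~\ref{lem:z2}.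

\subsection{A Pr\"ufer angle}
Let $t=\frac\pi2-\varphi$, $t_c=\frac\pi2-\varphi_c$, and $U=(-1)^N\Pi=\cos^\lambda t\;F_N(\sin^2t)$, so that $U=1-Ct^2+O(t^4)$ with $C>0$. Let $t_1<t_2<\cdots$ be the zeros of $U$; then $z_{2j+1}$ and $\varphi_z$ correspond to $t_i$ and $t_{i+1}$. By \eqref{eq:Pi},
\[
U_{tt}+\frac{2\eta}{\sin2t}U_t+WU=0,\qquad W=4\kappa^2+\gamma\sec^2t .
\]
Put $H=U_t^2+WU^2$, $\sqrt W\,U=\sqrt H\cos\tau$, $-U_t=\sqrt H\sin\tau$, with $\tau$ continuous and $\tau(0)=0$; then $\tau=O(t)$ and $\tau>0$ for small $t>0$. From $(\sqrt WU)_t=\frac{W_t}{2W}\sqrt WU+\sqrt WU_t$ and the equation we get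
\begin{equation}\label{eq:prufer}
\tau_t=\sqrt W-\Bigl(\frac\eta{\sin2t}+\frac{W_t}{4W}\Bigr)\sin2\tau,\qquad
(\ln H)_t=-\frac{4\eta\sin^2\tau}{\sin2t}+\frac{W_t}W\cos^2\tau .
\end{equation}
Where $\tau$ is a multiple of $\frac\pi2$ we have $\tau_t=\sqrt W>0$, so each such level is crossed at most once, upward. Hence $\tau(t_l)=(l-\frac12)\pi$, $0<\tau\le\frac\pi2$ on $(0,t_1]$, and between $t_l$ and $t_{l+1}$ there is exactly one point $\xi_l$ with $\tau=l\pi$; it is the only zero of $A$ there. On $(\varphi_z,z_{2j+1})$, $A$ decreases in $\varphi$ because $B>0$, and $A(\varphi_c)>0$. Therefore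
\begin{equation}\label{eq:tc}
t_c>\xi_i\ge\xi_1>t_1 .
\end{equation}

\subsection{The first zero}
We use two sets of constants,
\[
\begin{array}{lllll}
\text{(I)}&\text{for }\kappa>4:&t^*=0.42,&\mu=1.13,&\nu=1.00933;\\
\text{(II)}&\text{for }\kappa>5:&t^*=0.33,&\mu=1.077,&\nu=1.00558 .
\end{array}
\]
They are chosen so that $\frac{2t}{\sin2t}\le\mu$ and $\sqrt W\le2\kappa\nu$ for $0<t\le t^*$; both left sides increase in $t$, and $\sec^20.42<1.19943$, $\sec^20.33<1.11733$. Put $\eta'=\mu\eta$ and $X_1=2\kappa t_1$.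

\begin{lemma}\label{lem:t1}
With either set of constants, $t_1<t^*$, $\ \tau\ge\frac{2\kappa t}{1+\eta'}$ on $[0,t_1]$, and
\begin{equation}\label{eq:X1}
X_0(\eta):=\frac\pi{2\nu}+\frac{0.92596\,\eta}{\nu^2(1+\mu\eta)}\ \le\ X_1\ \le\ (1+\eta')\frac\pi2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $0<t\le\min(t_1,t^*)$. Since $\tan t\le\sqrt W$, we have $\sqrt W-2\kappa\ge\frac{\gamma\sec^2t}{2\sqrt W}\ge\frac{\gamma\sec^2t\tan t}{2W}=\frac{W_t}{4W}$. So \eqref{eq:prufer} gives $\tau_t\ge2\kappa-\frac\eta{\sin2t}\sin2\tau\ge2\kappa-\eta'\tau/t$, that is $(t^{\eta'}\tau)_t\ge2\kappa t^{\eta'}$, and $\tau\ge\frac{2\kappa t}{1+\eta'}$. At $t=t^*$ this bound would be at least $\frac{3.36}{2.13}>1.577$ in (I) and $\frac{3.3}{2.077}>1.588$ in (II), both larger than $\frac\pi2$. Hence $t_1<t^*$, and $t=t_1$ gives the upper bound in \eqref{eq:X1}. For the lower bound use $\sin2t\le2t$ and $\frac1t\ge\frac{2\kappa}{(1+\eta')\tau}$: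
\[
\tau_t\le2\kappa\nu-\frac\eta{2t}\sin2\tau\le2\kappa f(\tau),\qquad f(\sigma)=\nu-\frac\eta{1+\eta'}\,\frac{\sin2\sigma}{2\sigma}>0 .
\]
So $\frac d{dt}\int_0^{\tau(t)}\frac{d\sigma}{f(\sigma)}\le2\kappa$ and $X_1\ge\int_0^{\pi/2}\frac{d\sigma}{f(\sigma)}$. Now use $\frac1{\nu-r}\ge\frac1\nu+\frac r{\nu^2}$ and $\int_0^{\pi/2}\frac{\sin2\sigma}{2\sigma}d\sigma=\frac12\operatorname{Si}(\pi)=0.925968\ldots$.
\end{proof}

\subsection{The damping up to the first zero}
By \eqref{eq:prufer} the damping of $H$ on $[0,t_1]$ is $e^{-2\eta I_1}$ with $I_1=\int_0^{t_1}\frac{2\sin^2\tau}{\sin2t}dt$. It will enter in the combination $V:=I_1-\frac12\ln(2\kappa\tan t_1)$.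

\begin{lemma}\label{lem:V}
$V\ge0.312$ if $0<\eta\le0.3$; $V\ge0.120$ if $0.3<\eta\le0.7$; $V\ge0.018$ if $0.7<\eta\le1$; and $V\ge0.038$ if $0.7<\eta\le1$ and $n\ge4$.
\end{lemma}

\begin{proof}
Let $\operatorname{Cin}r=\int_0^r\frac{1-\cos\sigma}\sigma d\sigma$, an increasing function. Fix a range $\eta_-<\eta\le\eta_+$, put $\Lambda=1+\mu\eta_+\ge1+\eta'$, and let $X^-\le X_0(\eta_-)$; since $X_0$ is increasing, $X^-\le X_1\le\frac\pi2\Lambda$. By Lemma~\ref{lem:t1}, $\frac{2\kappa t}\Lambda\le\tau\le\frac\pi2$ on $[0,t_1]$, so $I_1\ge\int_0^{t_1}\sin^2\frac{2\kappa t}\Lambda\,\frac{dt}t=\frac12\operatorname{Cin}\frac{2X_1}\Lambda$ and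
\[
V\ge\Psi(X_1),\qquad\Psi(X)=\tfrac12\operatorname{Cin}\frac{2X}\Lambda-\tfrac12\ln X-\tfrac12\ln\frac{\tan T}T,\qquad T=\frac X{2\kappa}.
\]
For $X\le X_1$ we have $T<t^*$ and
\[
\Psi'(X)=\frac1{2X}\Bigl[1-\cos\frac{2X}\Lambda-\frac{2T}{\sin2T}\Bigr]\ge\frac1{2X}\Bigl[-\cos\frac{2X}\Lambda-0.13\Bigr],
\]
which is $\ge0$ for $0.851\Lambda\le X\le\frac\pi2\Lambda$, since $\frac\pi2+\arcsin0.13<1.702$. So $V\ge\Psi(X^-)$ if $X^-\ge0.851\Lambda$, which holds in each row below. For $r\le2.4$ the series of $\operatorname{Cin}$ alternates with decreasing terms, so $\operatorname{Cin}r\ge\frac{r^2}4-\frac{r^4}{96}+\frac{r^6}{4320}-\frac{r^8}{322560}$. In the last term of $\Psi$ we use $T\le X^-/8$ in (I) and $T\le X^-/10$ in (II). With $r=2X^-/\Lambda$: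
\begin{center}
\begin{tabular}{lcccccccc}
\hline
range & set & $X^-$ & $\Lambda$ & $r\ge$ & $\frac12\operatorname{Cin}r\ge$ & $\frac12\ln X^-\le$ & $\frac12\ln\frac{\tan T}T\le$ & $V\ge$\\
\hline
$(0,0.3]$ & (I) & 1.5562 & 1.339 & 2.3244 & 0.5402 & 0.2212 & 0.0064 & 0.312\\
$(0.3,0.7]$ & (I) & 1.7599 & 1.791 & 1.9652 & 0.4113 & 0.2827 & 0.0082 & 0.120\\
$(0.7,1]$ & (I) & 1.9115 & 2.13 & 1.7948 & 0.3523 & 0.3240 & 0.0097 & 0.018\\
$(0.7,1]$ & (II) & 1.9275 & 2.077 & 1.8560 & 0.3733 & 0.3282 & 0.0063 & 0.038\\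
\hline
\end{tabular}
\end{center}
\end{proof}

\subsection{Distance from the endpoints}
Lemma~\ref{lem:z2} keeps $\varphi_c$ away from $0$, and \eqref{eq:tc} keeps it away from $\frac\pi2$.

\begin{lemma}\label{lem:Y}
We have $\kappa\sin2\varphi\ge2.92$, and so $\kappa\cos\varphi\ge1.46$, on $[\varphi_z,\varphi_c]$. If $n=3$, then $t_c>0.4778$ and $Y\ge3.26$. If $n\ge4$, then $\kappa t_c>1.56$; moreover $Y\ge2.98$ if $\eta>0.7$, and $Y\ge3.46$ if $\varphi_c\le\frac\pi4$.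
\end{lemma}

\begin{proof}
\emph{Let $n\ge4$.} We claim $2\kappa\xi_1\ge3.12$, and $2\kappa\xi_1\ge3.2$ if $\eta>0.7$. We may assume $\xi_1<1.6/\kappa<0.32$. On $[t_1,\xi_1]$ we have $\tau\in[\frac\pi2,\pi]$, $\sqrt W\le1.00554\cdot2\kappa$, $\frac{W_t}{4W}\le\frac{\sec^2t\tan t}{8\kappa^2}\le0.0002\cdot2\kappa$ and $\frac1{\sin2t}\le\frac{1.0717}{2t}\le\frac{1.0717\kappa}{X_1}$. So \eqref{eq:prufer} gives $\tau_t\le2\kappa\,[1.0058+\frac{0.5359\eta}{X_1}|\sin2\tau|]$. As in Lemma~\ref{lem:t1}, now with $\frac1{r_1+r_2}\ge\frac1{r_1}-\frac{r_2}{r_1^2}$ and $\int_{\pi/2}^\pi|\sin2\sigma|d\sigma=1$, we get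
\[
2\kappa\xi_1\ge X_1+1.5617-0.5298\,\eta/X_1 .
\]
By \eqref{eq:X1} with (II), $X_1\ge1.562+0.4408\eta$, so $2\kappa\xi_1\ge1.562+0.4408\eta+1.5617-0.3392\eta>3.12$. For $\eta>0.7$, $X_1\ge1.9275$ and $2\kappa\xi_1\ge1.9275+1.5617-0.2749>3.2$.

For $\varphi\in[\varphi_z,\varphi_c]$ the angle $2\varphi$ thus lies between $\frac{3.8316}{N+0.0102}$ and $\pi-\frac q\kappa$, with $q=3.12$ or $q=3.2$, and the concave function $\sin$ is at least the smaller of its endpoint values. By \eqref{eq:rsin}, $\kappa\sin\frac{3.8316}{N+0.0102}\ge5\sin\frac{3.8316}{5.0102}\ge3.46$, $\kappa\sin\frac{3.12}\kappa\ge5\sin0.624\ge2.92$ and $\kappa\sin\frac{3.2}\kappa\ge5\sin0.64\ge2.98$. If $\varphi_c\le\frac\pi4$ only the left endpoint matters.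

\emph{Let $n=3$}, so $8<2\kappa<9$ and $i=2$. By \eqref{eq:X1}, $t_1\ge\frac{1.5562}9>0.1728$. For $t_1\le t\le0.4778$ we have $\sqrt W\le9.09$, $\frac1{\sin2t}\le\frac1{\sin0.3456}\le2.96$ and $\frac{W_t}{4W}\le0.01$, so $\tau_t\le12.06$ and $\tau(0.4778)\le1.571+12.06\cdot0.305<2\pi$. Hence $t_c>\xi_2>0.4778$. With $2z_2\ge\frac{3.8316}{4.0102}\ge0.9554$ we get $2\varphi\in[0.9554,\pi-0.9556]$ and $\kappa\sin2\varphi\ge4\sin0.9554\ge3.26$ on $[\varphi_z,\varphi_c]$.
\end{proof}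

\subsection{The estimate}
Beyond $t_1$ we remove the damping term by the substitution $Z=\tan^{\eta/2}t\;U$, whose logarithmic factor has derivative $\frac\eta{\sin2t}=\frac h2$. Then $Z_{tt}+QZ=0$ with $Q=W-\frac12h_t-\frac14h^2$. Since $h_t=\eta(\sec^2t-\csc^2t)$ and $h^2=\eta^2(\sec^2t+\csc^2t)$,
\[
Q=4\kappa^2+\gamma_1\sec^2t+\gamma_2\csc^2t,\qquad\gamma_1=\gamma-\tfrac\eta2-\tfrac{\eta^2}4=(u-\tfrac\eta2)(\lambda-\tfrac\eta2),\qquad\gamma_2=\tfrac\eta2-\tfrac{\eta^2}4>0 .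
\]
The two factors of $\gamma_1$ have sum $1$, so $\gamma_1\le\frac14$. The energy $E=Z_t^2+QZ^2$ is almost nonincreasing but infinite at $t=0$; this is why $H$ is used on $[0,t_1]$ and $E$ on $[t_1,t_c]$. Let $\gamma_1^+=\max(\gamma_1,0)$.

\begin{proposition}\label{prop:amp}
Let $\omega:=\dfrac{1.03\,\gamma_1^+c^2}{4\kappa^2s^2}=\dfrac{1.03\,\gamma_1^+c^4}{Y^2}$ at $\varphi_c$.
\emph{(a)} If $0.3<\eta\le1$, then $2\hat a>\eta$.
\emph{(b)} If $0<\eta\le0.3$, then $2\hat a\ge1.526\,\eta-\omega$.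
\end{proposition}

\begin{proof}
\emph{Energy.} We have $E_t=Q_tZ^2$. If $\gamma_1\le0$, then $Q_t\le0$. If $\gamma_1>0$, then $Q\ge4\kappa^2$ and $E_t\le2\gamma_1\sec^2t\tan t\;E/(4\kappa^2)$. In both cases $E(t_c)\le E(t_1)\exp\frac{\gamma_1^+(\tan^2t_c-\tan^2t_1)}{4\kappa^2}$. At $t_1$, $U=0$ and $E(t_1)=\tan^\eta t_1\,H(t_1)$. Integrating \eqref{eq:prufer} from $0$, where $H=W$, with $\cos^2\tau\le1$, we get $H(t_1)\le W(t_1)e^{-2\eta I_1}\le4\kappa^2\exp\bigl(\frac{\gamma\sec^2t_1}{4\kappa^2}-2\eta I_1\bigr)$.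

\emph{Touching.} In the variable $t$, $A=\mp\tan^\eta t\,U_t/(2\kappa)$, $B=\pm\tan^\eta t\,U$, and $U_t=\tan^{-\eta/2}t\,(Z_t-\frac\eta{2sc}Z)$ with $c=\sin t$, $s=\cos t$. So \eqref{eq:MM}, $M_n(\varphi_c)=0$ and the Cauchy--Schwarz inequality give at $t_c$
\[
2c\hat m=\pm\tan^{\eta/2}t\,\Bigl\{-\frac c{2\kappa}Z_t+\Bigl[s+\frac\eta{4\kappa s}\Bigr]Z\Bigr\}\le\tan^{\eta/2}t\,\frac{\sqrt E}{2\kappa}\,\Theta,\qquad\Theta^2=c^2+\frac{4\kappa^2}Q\Bigl(s+\frac\eta{4\kappa s}\Bigr)^2;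
\]
that $Q(t_c)>0$ is checked below. Now $2c\hat m=c^\eta e^{-\hat a}$ and $\tan t_c=c/s$, so $e^{-2\hat a}\le(sc)^{-\eta}\Theta^2E(t_c)/(4\kappa^2)$. Taking logarithms, with $\ln\Theta^2\le\Theta^2-1$ and $2I_1+\ln\frac{sc}{\tan t_1}=2V+\ln Y$,
\begin{equation}\label{eq:ahat}
2\hat a\ge\eta\,(2V+\ln Y)-\mathcal E,\qquad\mathcal E=\frac{\gamma\sec^2t_1+\gamma_1^+(\tan^2t_c-\tan^2t_1)}{4\kappa^2}+\Theta^2-1 .
\end{equation}

\emph{The error $\mathcal E$.} Let $\epsilon_2=\frac{|\gamma_1|}{4\kappa^2s^2}$ and $r=\frac\eta{2\kappa}+\frac{\eta^2}{16\kappa^2s^2}$ at $\varphi_c$, so that $\Theta^2=c^2+\frac{4\kappa^2}Q(s^2+r)$. Note $\gamma-\gamma_1=\frac\eta2+\frac{\eta^2}4\le\frac34\eta$.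

If $\gamma_1\ge0$, then $\epsilon_2<1$ and $\frac{4\kappa^2}Q\le\frac1{1+\epsilon_2}\le1-\epsilon_2+\epsilon_2^2\le1$, so $\Theta^2-1\le-\frac{\gamma_1(1-\epsilon_2)}{4\kappa^2}+r$. The terms $-\gamma_1\tan^2t_1-\gamma_1$ combine with $\gamma\sec^2t_1$, and
\[
\mathcal E\le\frac{\frac34\eta\sec^2t_1+\gamma_1(\cot^2\varphi_c+\epsilon_2)}{4\kappa^2}+r .
\]
By Lemma~\ref{lem:Y}, $\frac{\gamma_1}{4\kappa^2}\le\frac{c^2}{16\cdot1.46^2}\le0.03c^2$, so $\epsilon_2\le0.03\cot^2\varphi_c$ and the $\gamma_1$-term is at most $\omega$.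

If $\gamma_1<0$, then $0<\frac\eta2-\lambda<\frac\eta2$ and $u-\frac\eta2=1+(\frac\eta2-\lambda)\le\frac32$, so $|\gamma_1|\le\frac34\eta$ and $\epsilon_2\le0.0558$ by \eqref{eq:eps}. Hence $Q>0$, $\frac{4\kappa^2}Q\le\frac1{1-\epsilon_2}\le1+1.06\epsilon_2\le1.06$ and $\Theta^2-1\le\frac{1.06|\gamma_1|}{4\kappa^2}+1.06r$. As $\gamma\sec^2t_1\le\frac34\eta\sec^2t_1-|\gamma_1|$, we get $\mathcal E\le\frac{\frac34\eta\sec^2t_1+0.06\cdot\frac34\eta}{4\kappa^2}+1.06r$.

In both cases, using $\eta^2\le\eta$ and \eqref{eq:eps}, $\mathcal E\le2\ell\eta+\omega$ and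
\[
2\hat a\ge2d\eta-\omega,\quad d=V+\tfrac12\ln Y-\ell,\quad2\ell=1.06\Bigl(\frac1{2\kappa}+\frac1{16\cdot3.37}\Bigr)+\frac{0.75\sec^2t_1+0.045}{4\kappa^2}.
\]
Since $t_1<t^*$, $\ell\le0.0835$ always and $\ell\le0.0675$ for $n\ge4$. We bound $\omega$ by $0.2575\,c^4/Y^2$, with $c^4\le\frac14$ if $\varphi_c>\frac\pi4$. Lemmas~\ref{lem:V} and~\ref{lem:Y} give
\begin{center}
\begin{tabular}{lcccccc}
\hline
case & $V\ge$ & $Y\ge$ & $\frac12\ln Y\ge$ & $d\ge$ & $(2d-1)\eta\ge$ & $\omega\le$\\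
\hline
$\eta\le0.3$ & 0.312 & 2.92 & 0.535 & 0.763 & $0.526\,\eta$ & \\
$0.3<\eta\le0.7$ & 0.120 & 2.92 & 0.535 & 0.571 & 0.042 & 0.0303\\
$\eta>0.7$, $n=3$ & 0.018 & 3.26 & 0.590 & 0.524 & 0.033 & 0.0243\\
$\eta>0.7$, $n\ge4$, $\varphi_c>\frac\pi4$ & 0.038 & 2.98 & 0.545 & 0.515 & 0.021 & 0.0073\\
$\eta>0.7$, $n\ge4$, $\varphi_c\le\frac\pi4$ & 0.038 & 3.46 & 0.620 & 0.590 & 0.12 & 0.022\\
\hline
\end{tabular}
\end{center}
The first row is (b); in the others $(2d-1)\eta>\omega$, which is (a).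
\end{proof}

\section{The case $b=1$, and the inequality $\hat K(\varphi_c)\ge1$}\label{sec:Khat}

If $b=1$, then $\eta=1$, $\delta=0$, $m=\frac12$. Lemma~\ref{lem:zeta} gives $2\hat m\ge1$ at $\varphi_c$, while Proposition~\ref{prop:amp}(a) gives $2\hat m=e^{-\hat a}<1$. This contradiction proves Proposition~\ref{prop:key} for $b=1$. From now on $b<1$.

\begin{lemma}\label{lem:Khat}
$\hat K(\varphi_c)\ge1$.
\end{lemma}

\begin{proof}
At $\varphi_c$, $\hat K=Ke^{-\zeta}\ge K(1-\zeta)$. Put $\chi=2a-\eta=2\hat a-\eta+2\zeta$. By Lemma~\ref{lem:K}(ii), $K\ge\delta+2a=1+\chi$.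

Suppose first that $2\hat a\ge\eta$. Then $\chi\ge2\zeta$ and $\hat K\ge(1+2\zeta)(1-\zeta)=1+\zeta(1-2\zeta)\ge1$ by Lemma~\ref{lem:zeta}.

Otherwise, by Proposition~\ref{prop:amp}, $\eta\le0.3$ and $0.526\eta<\omega$; so $\gamma_1>0$. Here $\eta$ is so small compared with $u$ that the explicit bound of Lemma~\ref{lem:K}(iii) suffices. By \eqref{eq:eps} and $\gamma_1\le\frac14$, $\omega\le\frac{1.03\cdot0.25}{4\cdot3.37}\le0.0192$, so $\eta<0.037$. As $\gamma_1>0$, both of its factors lie in $(0,1)$, so $\gamma_1\le u$ and $\eta\le\frac{0.2575}{0.526}\cdot\frac{uc^2}{\kappa^2s^2}\le0.146\,uc^2$. Lemma~\ref{lem:K}(iii) with $\delta\ge0.963$ and $b=\frac{1+\eta}2\le0.5185$ gives $a\ge0.464\,uc^2$. So $\chi\ge0.78\,uc^2$ and, as $u=1-\lambda+\eta\le1.04$,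
\[
\frac\chi{1+\chi}\ge\frac{0.78\,uc^2}{1+0.78\cdot1.04}\ge0.43\,uc^2 .
\]
On the other hand, Lemma~\ref{lem:zeta}, $\gamma\le u$ and $\kappa^2s^2c^2=Y^2/4\ge2.13$ give $\zeta\le\frac{2.37u}{4\kappa^2s^2}\le\frac{0.593}{2.13}uc^2\le0.28\,uc^2$. Hence $\zeta\le\frac\chi{1+\chi}$ and $\hat K\ge(1+\chi)(1-\zeta)\ge1$.
\end{proof}

\section{Moving to the left}\label{sec:crossing}

\subsection{The path}
The function $\vartheta+\varphi$ is negative at $z_{2j-1}$ and positive at $\varphi_z$. Let $\varphi_0\in(z_{2j-1},\varphi_z)$ be its largest zero there.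

\begin{lemma}\label{lem:path}
\emph{(i)} On $[\varphi_z,\varphi_c]$: $0\le\vartheta\le\varphi$, $\hat m>0$, $\rho c\le1$.
\emph{(ii)} On $[\varphi_0,\varphi_z]$: $-\varphi\le\vartheta\le0$, $\hat m>0$.
\emph{(iii)} $\rho(\varphi_c)\ge1\ge\rho(\varphi_0)$.
\emph{(iv)} $\hat K>1$ on $[\varphi_0,\varphi_c)$, and for $\varphi\in[\varphi_0,\varphi_z]$
\begin{equation}\label{eq:growth}
\hat K(\varphi)-1\ge u\Bigl[\ln\frac{\sin\varphi_z}{\sin\varphi}+0.65\ln\frac{\sin\varphi_c}{\sin\varphi_z}\Bigr].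
\end{equation}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:polar} and Lemma~\ref{lem:Y}, $\vartheta'-1\ge2\kappa-1-\frac\eta{\sin2\varphi}\ge2\kappa-1-\frac\kappa{2.92}>0$. So $\vartheta-\varphi$ increases, and it is $\le0$ at $\varphi_c$ by Lemma~\ref{lem:phase}. Since $B\ge0$, $\hat m-m$ decreases by \eqref{eq:mhat}, and it is $\ge0$ at $\varphi_c$ by Lemma~\ref{lem:zeta}. Finally $S_n\ge0$ and \eqref{eq:sign} give $\rho c\le c/\cos(\varphi-\vartheta)\le1$.

(ii) The bounds on $\vartheta$ hold by the choice of $\varphi_0$. Then $0\le\vartheta+\varphi<\frac\pi2$, and $S_{n+1}\ge0$ with \eqref{eq:MM} gives $2c\hat m\ge R\cos(\vartheta+\varphi)>0$.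

(iii) $M_n(\varphi_c)=0$ means $\rho\cos(\vartheta-\varphi)=1$; at $\varphi_0$ use $S_{n+1}\ge0$ and \eqref{eq:sign}.

(iv) Consider the last term of \eqref{eq:Khat}. On $[\varphi_0,\varphi_z]$ it is $\le0$. On $[\varphi_z,\varphi_c]$, by (i) and Lemma~\ref{lem:Y}, it is at most $2\kappa\epsilon s=\frac\gamma{2\kappa s}\le\frac{u\cot\varphi}{2\kappa c}\le0.35\,u\cot\varphi$. So at every point where $\hat K\ge1>\delta$ we have $(\ln\hat K)'\le-u\cot\varphi$ on the first interval and $(\ln\hat K)'\le-0.65\,u\cot\varphi$ on the second. Let $\varphi'$ be the least point of $[\varphi_0,\varphi_c]$ with $\hat K\ge1$ on $[\varphi',\varphi_c]$; it exists by Lemma~\ref{lem:Khat}. If $\varphi'>\varphi_0$, then $\hat K'(\varphi')<0$ makes $\hat K>1$ just to the left of $\varphi'$, which is absurd. So the derivative bounds hold on the whole path; integrate them and use $\hat K-1\ge\ln\hat K$.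
\end{proof}

\subsection{The crossing point}
We cannot claim that $\rho$ is monotone, but it is enough to examine one point. Let $\varphi_*$ be the least point of $[\varphi_0,\varphi_c]$ with $\rho\ge1$ on $[\varphi_*,\varphi_c]$. If $\varphi_*>\varphi_0$, there are points with $\rho<1$ arbitrarily close on the left; if $\varphi_*=\varphi_0$, then $\rho(\varphi_0)=1$ by Lemma~\ref{lem:path}(iii) and $\rho\ge1$ on the right. In both cases
\[
\rho(\varphi_*)=1,\qquad(\ln\rho)'(\varphi_*)\ge0 .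
\]
We show that $(\ln\rho)'(\varphi_*)<0$.

If $\varphi_*\in[\varphi_z,\varphi_c]$, then $\sin\vartheta\ge0$ and $\cos\vartheta\ge c$, so \eqref{eq:rho} with $\rho=1$ gives $(\ln\rho)'\le-(\hat K-1)\tan\varphi-h\sin^2\vartheta$. This is negative: for $\varphi_*<\varphi_c$ because $\hat K>1$, and for $\varphi_*=\varphi_c$ because $\vartheta>0$ and $h>0$ (here $b>\frac12$ is used).

Now let $\varphi_*\in[\varphi_0,\varphi_z)$. Put $\psi=-\vartheta(\varphi_*)\in(0,\varphi_*]$, $s_*=\sin\varphi_*$, $c_*=\cos\varphi_*$, $L=\varphi_z-\varphi_*>0$. By \eqref{eq:rho} with $\rho=1$ and $2\kappa\epsilon\le\frac u{2\kappa s^2}$ it suffices to prove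
\begin{equation}\label{eq:goal}
\bigl(\hat K(\varphi_*)-1\bigr)\tan\varphi_*>\frac u{2\kappa s_*^2}\,\sin\psi\,(\cos\psi-c_*).
\end{equation}
On $[\varphi_*,\varphi_z]$ we have $\sin2\vartheta\le0$ and $\epsilon\sin^2\vartheta\le\epsilon_1$, so by \eqref{eq:polar}
\begin{equation}\label{eq:speed}
2\kappa\le\vartheta'\le2\kappa(1+\epsilon_1)+\frac{|\sin2\vartheta|}{\sin2\varphi}.
\end{equation}
In particular $L\le\frac\psi{2\kappa}\le\frac{\varphi_*}{2\kappa}$. Since $\cot$ is convex on $(0,\frac\pi2)$, $\ln\frac{\sin\varphi_z}{s_*}=\int_{\varphi_*}^{\varphi_z}\cot\ge L\cot(\varphi_*+\frac L2)$, and $\tan\varphi_*\cot(\varphi_*+\frac L2)=1-\frac{\sin(L/2)}{c_*\sin(\varphi_*+L/2)}$. Hence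
\begin{equation}\label{eq:first}
\tan\varphi_*\,\ln\frac{\sin\varphi_z}{s_*}\ge L\Bigl(1-\frac L{2s_*c_*}\Bigr).
\end{equation}
For moderate angles this first term of \eqref{eq:growth} is enough. Near $\frac\pi2$ it is comparable with the right side of \eqref{eq:goal}, and we need the growth of $\hat K$ on $[\varphi_z,\varphi_c]$ as well.

\subsection{The case $\varphi_z\le1.1$}
Since $\cos\psi-c_*\le1-c_*=\frac{s_*^2}{1+c_*}$, the right side of \eqref{eq:goal} is at most $\frac{u\psi}{2\kappa(1+c_*)}$. As $|\vartheta|\le\varphi\le1.1$, the quotient $\frac{|\sin2\vartheta|}{\sin2\varphi}$ is at most $1$ for $\varphi\le\frac\pi4$ and at most $\frac1{\sin2.2}\le1.237$ otherwise. So \eqref{eq:speed} gives $\psi\le2\kappa L\,(1+\frac1{64}+\frac{1.237}8)\le1.171\cdot2\kappa L$. By \eqref{eq:growth}, \eqref{eq:first} and $L\le\frac{\varphi_*}{2\kappa}$, \eqref{eq:goal} follows from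
\[
(1+c_*)\Bigl(1-\frac{\varphi_*}{8\sin2\varphi_*}\Bigr)>1.171 .
\]
Both factors decrease in $\varphi_*$, since $\varphi/\sin2\varphi$ increases, and at $\varphi_*=1.1$ they are at least $1.4535$ and $0.8299$, with product greater than $1.206$.

\subsection{The case $\varphi_z>1.1$}
Put $t_z=\frac\pi2-\varphi_z<0.471$. Since $t_z>t_c$, Lemma~\ref{lem:Y} excludes $n=3$. So $\kappa>5$, $\kappa t_c>1.56$, $\epsilon_1\le0.01$.

\emph{The interval $[\varphi_z,\varphi_c]$ is not short.} At $\varphi_c>1.1$, Lemma~\ref{lem:K}(i) gives $K\le1/\sin^21.1<1.26$ and $(K-\delta)\tan^2\varphi\le\delta(s^{-2}-1)\tan^2\varphi=\delta$. Also $w\le\epsilon_1/\sin^21.1\le0.0126$ and, by \eqref{eq:I} and Lemma~\ref{lem:phase}, $|I|/A\le wc^2\sqrt{1+\epsilon_1}/\cos\vartheta\le1.01wc$. So \eqref{eq:crit2} gives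
\[
2\kappa B\ge A\tan\varphi\,[2\kappa-K(1-w)-1.01Kwc]\ge A\tan\varphi\,(2\kappa-1.28),
\]
that is $\tan\vartheta(\varphi_c)\ge0.872\tan1.1>1.71$ and $\vartheta(\varphi_c)\ge1.04$. On $[\varphi_z,\varphi_c]$, $\sin2\vartheta\ge0$, so $\vartheta'\le2\kappa(1+\epsilon_1)\le2.02\kappa$ and $L_1:=\varphi_c-\varphi_z\ge\frac{0.514}\kappa$.

\emph{The left side of \eqref{eq:goal}.} Let $v=\kappa L\le\frac{\varphi_*}2\le\frac\pi4$ and $t_*=\frac\pi2-\varphi_*=t_c+L_1+L$. Then $t_*<0.471+\frac\pi{20}<0.629$, $\kappa t_z\ge2.074$ and $\kappa t_*\ge2.074+v$. By convexity of $\tan$, $\tan r\ge r$ and $\tan t_*\le1.157\,t_*$,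
\[
0.65\tan\varphi_*\ln\frac{\sin\varphi_c}{\sin\varphi_z}=\frac{0.65}{\tan t_*}\int_{t_c}^{t_z}\tan t\,dt\ge0.65\,L_1\frac{\tan(t_c+L_1/2)}{\tan t_*}\ge0.561\,\frac{L_1(t_c+L_1/2)}{t_c+L_1+L}.
\]
The last fraction increases in $t_c$, because $\frac{L_1}2<L_1+L$, and in $L_1$, because the sign of the derivative is that of $(t_c+L_1)(t_c+L_1+L)-L_1t_c-\frac12L_1^2>0$. Inserting $\kappa t_c=1.56$ and $\kappa L_1=0.514$ bounds the whole expression below by $\frac1\kappa\cdot\frac{0.523}{2.074+v}$. For $0<t\le0.629$ we have $\sin2t\ge0.756\cdot2t$, so $2s_*c_*\ge1.512\,t_*$, and the right side of \eqref{eq:first} is at least $\frac v\kappa\bigl(1-\frac{0.662v}{2.074+v}\bigr)$.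

\emph{The right side of \eqref{eq:goal}.} The inequality $\cos\psi-c_*\le s_*^2\cos\psi$ is equivalent to $c_*\cos\psi\le1$, so the right side is at most $\frac u{2\kappa}\sin\psi\cos\psi\le\frac u\kappa\min(\frac14,\frac\psi2)$. On $[\varphi_*,\varphi_z]$, $\kappa\sin2\varphi\ge1.512\cdot2.074\ge3.13$, so \eqref{eq:speed} gives $\psi\le L(2.02\kappa+0.32\kappa)=2.34v$.

By \eqref{eq:growth}, \eqref{eq:goal} now follows from
\[
v\Bigl(1-\frac{0.662v}{2.074+v}\Bigr)+\frac{0.523}{2.074+v}>\min(\tfrac14,1.17v),\qquad0<v\le\tfrac\pi4 .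
\]
For $v\le0.214$ the left side is at least $0.937v+0.228>1.17v$. For $0.214\le v\le\frac\pi4$ it is at least $0.81\cdot0.214+0.18>\frac14$.

Thus \eqref{eq:goal} holds in both cases, $(\ln\rho)'(\varphi_*)<0$, and (H) is impossible. This proves Proposition~\ref{prop:key}, and with it Theorem~\ref{thm:main}. \qed

\begin{remark}
Lemmas~\ref{lem:phase}, \ref{lem:zeta} and~\ref{lem:Khat} are derived under (H), which is shown to be impossible. They therefore give no quantitative information about $b_n$ for $n\ge4$, and nothing is claimed about $\lim_nb_n(\lambda)$ beyond $b_3<\lim_nb_n\le1$.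
\end{remark}

\begin{thebibliography}{9}

\bibitem{AG}
Askey and Gasper, Amer. J. Math. \textbf{98} (1976).

\bibitem{Sz}
Szeg\H{o}, \emph{Orthogonal Polynomials}.

\bibitem{TNC}
\emph{Two New Conjectures Concerning Positive Jacobi Polynomials Sums},
\texttt{http://scm.org.co/archivos/revista/Articulos/678.pdf}

\end{thebibliography}
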